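# Adjoint heat solutions without a final value, and a small potential that isolates them

## 1. A sine series that has no value at the final time

Take $\Omega=(0,\pi)$, fix $T>0$, and solve the heat equation backward from time $T$:
$$\varphi_t+\varphi_{xx}=0\ \text{ in }(0,\pi)\times(0,T),\qquad \varphi=0\ \text{ at }x=0,\pi .$$
The final datum $\sin kx$ gives the solution $e^{-k^2(T-t)}\sin kx$. Now add all of these with coefficient one:
$$\varphi(x,t)=\sum_{k\ge1}e^{-k^2(T-t)}\sin kx .$$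
For $t<T$ the series converges very fast, and $\varphi$ is a perfectly good solution on every interval $[0,t]$ with $t<T$. At $t=T$ there is no value in $L^2$: the partial sums $z_N=\sum_{k\le N}\sin kx$ have norm $\sqrt{\pi N/2}\to\infty$. Nevertheless the total size of $\varphi$ over time is finite:
$$\int_0^T\|\varphi(t)\|_{L^2}\,dt\le\sum_{k\ge1}\sqrt{\tfrac\pi2}\int_0^\infty e^{-k^2s}\,ds=\sqrt{\tfrac\pi2}\sum_{k\ge1}\frac1{k^2}<\infty .$$
If $\varphi_N$ is the solution with final datum $z_N$, the same computation gives $\int_0^T\|\varphi-\varphi_N\|\,dt\le\sqrt{\pi/2}\sum_{k>N}k^{-2}\le\sqrt{\pi/2}/N$. So $\varphi$ has no final value, has finite cost, and is approximated in the cost norm by solutions that do have final values. All this remains true if we measure the cost only on a part $\omega$ of $\Omega$, because that makes the norms smaller.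

Here we approximated by cutting the series. Suppose instead that the equation contains a potential $a(x,t)$ and that the cost is measured only on a small set $\omega$. If a solution on $[0,T)$ has finite cost, must it still be a limit of solutions that have final values?

## 2. Two spaces of adjoint solutions

Let $\Omega\subset\mathbb R^n$ be a bounded domain with $C^2$ boundary, $\omega\subset\Omega$ a nonempty open subset with characteristic function $\chi_\omega$, $a\in L^\infty(\Omega\times\mathbb R^+)$ and $T>0$. All functions are real, and $\|\cdot\|$, $\langle\cdot,\cdot\rangle$ are the norm and inner product of $L^2(\Omega)$. For $z\in L^2(\Omega)$ let $\varphi(\cdot;z)\in C([0,T];L^2(\Omega))$ solve the adjoint equation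
$$\varphi_t+\Delta\varphi-a\varphi=0\ \text{ in }\Omega\times(0,T),\qquad\varphi=0\ \text{ on }\partial\Omega\times(0,T),\qquad\varphi(\cdot,T)=z. \tag{2.1}$$

Solutions are mild solutions. For $y_t=\Delta y-by+g$ on $[s_1,s_2]$, with $b\in L^\infty$ and $g\in L^1(s_1,s_2;L^2)$, this means that $y\in C([s_1,s_2];L^2)$ satisfies Duhamel's formula $y(t)=e^{(t-s_1)\Delta}y(s_1)+\int_{s_1}^te^{(t-s)\Delta}(g-by)(s)\,ds$, where $\Delta$ is the Dirichlet Laplacian; backward equations are the same after reversing time. Such solutions exist and are unique, and since $e^{t\Delta}$ is a contraction, Gronwall's lemma gives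
$$\|y(t)\|\le e^{(t-s_1)\|b\|_\infty}\Big(\|y(s_1)\|+\int_{s_1}^t\|g\|\,ds\Big). \tag{2.2}$$

**Known fact (observability from measurable sets in time).** For every $T'>0$ and every measurable $E\subset(0,T')$ of positive measure there is $C=C(\Omega,\omega,T',E,\|a\|_{L^\infty})$ such that
$$\|\varphi(0)\|\le C\int_E\|\chi_\omega\varphi(t)\|\,dt$$
for every solution of the adjoint equation on $\Omega\times(0,T')$ with $\varphi(T')\in L^2(\Omega)$. The same holds on any interval $(s,T')$. We use it only with $E$ the whole interval.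

**Definition (the space $X_T$).** For $z\in L^2(\Omega)$ put $\|z\|_{X_T}=\int_0^T\|\chi_\omega\varphi(t;z)\|\,dt$. By unique continuation and backward uniqueness for (2.1) this is a norm. $X_T$ is the completion of $L^2(\Omega)$ for it.

**Definition (the space $Y_T$).** $Y_T$ is the set of all $\varphi\in C([0,T);L^2(\Omega))$ such that, for every $t\in(0,T)$, the restriction of $\varphi$ to $[0,t]$ is the solution of the adjoint equation with terminal datum $\varphi(\cdot,t)$, and such that $\chi_\omega\varphi\in L^1(0,T;L^2(\Omega))$. The norm is $\|\varphi\|_{Y_T}=\int_0^T\|\chi_\omega\varphi(t)\|\,dt$. No trace at $t=T$ is required.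

The series of Section 1 is an element of $Y_T$ (with $a=0$) that is not of the form $\varphi(\cdot;z)$ with $z\in L^2$.

Observability shows that $\|\cdot\|_{Y_T}$ is a norm and that $Y_T$ is complete. If $t<t'<T$, then $\|\varphi(t)\|\le C\|\varphi\|_{Y_T}$ by observability on $(t,t')$, and by (2.2) a Cauchy sequence of $Y_T$ converges in $C([0,t];L^2)$ for every $t<T$. The limit is a solution, and its restriction to $\omega$ is the limit in $L^1(0,T;L^2)$.

The map $z\mapsto\varphi(\cdot;z)|_{[0,T)}$ is isometric from $(L^2(\Omega),\|\cdot\|_{X_T})$ into $Y_T$, so it extends to a linear isometry $\iota:X_T\to Y_T$. The statement "$X_T=Y_T$" means that $\iota$ is onto. Since $\iota(X_T)$ is closed, this is the same as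

$$\{\varphi(\cdot;z)|_{[0,T)}:z\in L^2(\Omega)\}\ \text{ is dense in }Y_T. \tag{2.3}$$

The problem, from "Time optimal control for heat equations" (http://controlpde2014.cnam.fr/GWang.pdf), is to decide whether $X_T=Y_T$ for every $a\in L^\infty(\Omega\times\mathbb R^+)$ and every $T>0$. The answer is no.

**Theorem 1 (negative answer).** Let $\Omega=\{|x|<1\}\subset\mathbb R^2$ and $\omega=\omega_\varepsilon=\{|x|<\varepsilon\}$. There is an absolute constant $\mu_0$ such that for every $\mu\ge\mu_0$, with $\varepsilon=e^{-4.7\mu}$ (so for all sufficiently small $\varepsilon>0$), and every $T>0$, there is $a\in C^\infty(\overline\Omega\times[0,\infty))$, vanishing for $t\ge T$, with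
$$|a(x,t)|\le e^{-\mu/(T-t)}\quad(t<T),\qquad X_T\ne Y_T .$$
Moreover $a$ can be taken arbitrarily small in any prescribed $C^k$ norm.

**Theorem 2 (stability).** Let $\Omega,\omega$ be general (any $n$). There is $K_0=K_0(\Omega,\omega)$ such that, if $a_0,c\in L^\infty(\Omega\times\mathbb R^+)$, $|\rho(x,t)|\le C'e^{-K_0/(T-t)}$ for $t<T$, and $a=a_0+\chi_\omega c+\rho\in L^\infty$, then $X_T=Y_T$ for $a$ if and only if $X_T=Y_T$ for $a_0$. In particular $X_T=Y_T$ whenever $a=a_1(t)+a_2(x)+\chi_\omega(x)c(x,t)+\rho(x,t)$ with $a_1,a_2,c$ bounded. If $\omega=\Omega$, then $X_T=Y_T$ for every $a$.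

The two theorems live on the same scale $e^{-\mathrm{const}/(T-t)}$. By Theorem 1 no exponent $K_0$ works for all $\omega$ at once. The counterexamples are for $n=2$, which refutes the universal statement; no claim is made about which pairs $(\Omega,\omega)$ in other dimensions admit counterexamples. Theorem 2 is not needed for the negative answer. We prove it first, because its proof is what one would try in order to prove a positive answer.

## 3. Shifting time when $a=a_1(t)+a_2(x)$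

**Proposition 3.** If $a=a_1(t)+a_2(x)$ with $a_1,a_2$ bounded, then $X_T=Y_T$.

*Proof.* **Step 1: $a=a_2(x)$.** The step produces final values by moving time back a little. Let $\varphi\in Y_T$ and $0<\delta<T$, and let $\varphi_\delta$ be the solution on $[0,T]$ with terminal datum $\varphi(T-\delta)\in L^2$. The equation does not depend on time, so $\varphi_\delta(t)=\varphi(t-\delta)$ for $\delta\le t\le T$. On $[0,\delta]$, (2.2) gives $\|\varphi_\delta(t)\|\le e^{T\|a\|_\infty}\|\varphi(0)\|$. Hence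
$$\|\varphi_\delta-\varphi\|_{Y_T}\le\int_\delta^T\|\chi_\omega(\varphi(t-\delta)-\varphi(t))\|\,dt+\delta e^{T\|a\|_\infty}\|\varphi(0)\|+\int_0^\delta\|\chi_\omega\varphi\|\,dt .$$
The first integral tends to $0$ with $\delta$, because translations are continuous in $L^1(\mathbb R;L^2(\Omega))$ (extend $\chi_\omega\varphi$ by $0$). The other terms tend to $0$ too.

**Step 2: adding $a_1(t)$.** The step removes $a_1$ by an integrating factor. Put $A(t)=\int_0^ta_1$, which is bounded on $[0,T]$. Then $\varphi$ solves the equation with potential $a_1+a_2$ if and only if $e^{-A}\varphi$ solves it with potential $a_2$, and multiplication by $e^{\pm A}$ is bounded for the $Y_T$ norms and preserves the existence of a final value. So density for $a_2$ gives density for $a_1+a_2$. $\square$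

With $a=a(x,t)$, the function $\varphi(t-\delta)$ solves the equation with the wrong potential $a(x,t-\delta)$. To correct it one must solve the equation with source $\big(a(\cdot,t)-a(\cdot,t-\delta)\big)\varphi(t-\delta)$, and for this source to be harmless we want it small in $L^1(0,T;L^2(\Omega))$. The definition of $Y_T$ controls $\varphi$ on $\omega$ only. How large can $\varphi$ be outside $\omega$ near $t=T$?

## 4. Growth outside $\omega$ and the proof of Theorem 2

We quote one estimate, from Fernández-Cara and Zuazua (Adv. Differential Equations 5 (2000), 465–514): there is $\gamma=\gamma(\Omega,\omega)>0$ such that every solution $\psi$ of the adjoint equation with potential $a\in L^\infty$ on an interval $(s,s+\tau)$ satisfies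
$$\|\psi(s)\|^2\le\exp\!\Big(\gamma\big(1+\tfrac1\tau+\tau\|a\|_\infty+\|a\|_\infty^{2/3}\big)\Big)\int_s^{s+\tau}\|\chi_\omega\psi\|^2dt. \tag{4.1}$$
In this section $C$ denotes constants that depend on $\Omega,\omega,T$ and $\|a\|_\infty$.

**Step 1: a growth bound.** The purpose is to answer the last question. We claim that, with $K_0=6\gamma$,
$$\|\psi(s)\|\le Ce^{K_0/(T-s)}\|\psi\|_{Y_T}\qquad(\psi\in Y_T,\ s<T). \tag{4.2}$$
Let $s<T'<T$ and put $s_k=T'-(T'-s)(\tfrac34)^k$, so that $s_0=s$, $s_k\uparrow T'$, and $\tau_k=s_{k+1}-s_k$ satisfies $\tau_0=(T'-s)/4$, $\tau_{k+1}=\tfrac34\tau_k$. Write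
$$x_k=\|\psi(s_k)\|,\qquad w_k=\int_{s_k}^{s_{k+1}}\|\chi_\omega\psi\|\,dt,\qquad B=\tfrac32\gamma .$$
By (2.2) run backward, $\|\psi(t)\|\le Cx_{k+1}$ on $[s_k,s_{k+1}]$, so $\int_{s_k}^{s_{k+1}}\|\chi_\omega\psi\|^2\le Cx_{k+1}w_k$ and (4.1) gives $x_k^2\le Ce^{\gamma/\tau_k}w_kx_{k+1}$. Write the right side as the product of $Ce^{(\gamma+B/3)/\tau_k}w_k$ and $e^{-B/(3\tau_k)}x_{k+1}$; since $\sqrt{pq}\le p+q$ for $p,q\ge 0$,
$$x_k\le Ce^{(\gamma+B/3)/\tau_k}w_k+e^{-B/(3\tau_k)}x_{k+1}.$$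
Multiply by $e^{-B/\tau_k}$. We have $\gamma+\frac B3-B=0$ and $\frac B{\tau_k}+\frac B{3\tau_k}=\frac{4B}{3\tau_k}=\frac B{\tau_{k+1}}$, so
$$e^{-B/\tau_k}x_k\le Cw_k+e^{-B/\tau_{k+1}}x_{k+1}.$$
This telescopes. The $x_k$ are bounded because $T'<T$, and $\tau_k\to0$, so the remainder $e^{-B/\tau_k}x_k$ tends to $0$. Hence $\|\psi(s)\|\le Ce^{4B/(T'-s)}\int_s^{T'}\|\chi_\omega\psi\|\,dt$. Let $T'\to T$ and use $4B=6\gamma$. This is (4.2).

**Step 2: the perturbation is an integrable source.** Write $Y_T^a,Y_T^{a_0}$ for the spaces belonging to $a,a_0$, and let $b=a-a_0=\chi_\omega c+\rho$. If $\psi$ belongs to $Y_T^a$ or to $Y_T^{a_0}$, then (4.2) applies with the same $K_0$, and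
$$\int_0^T\|b\psi\|\,dt\le\|c\|_\infty\int_0^T\|\chi_\omega\psi\|\,dt+\int_0^TC'e^{-K_0/(T-t)}\,Ce^{K_0/(T-t)}\|\psi\|_{Y_T}\,dt\le C\|\psi\|_{Y_T}, \tag{4.3}$$
where now $C$ may depend also on $\|a_0\|_\infty,\|c\|_\infty,C'$.

**Step 3: transfer of density from $a_0$ to $a$.** Assume $X_T=Y_T$ for $a_0$, and let $\varphi\in Y_T^a$. By (4.3) there is $w\in C([0,T];L^2)$ with
$$w_t+\Delta w-a_0w=b\varphi,\qquad w(T)=0 .$$
Then $(\varphi-w)_t+\Delta(\varphi-w)-a_0(\varphi-w)=a\varphi-a_0\varphi-b\varphi=0$, so $\varphi-w\in Y_T^{a_0}$. By assumption there are $z_k\in L^2$ such that the $a_0$-solutions $\psi_k$ with $\psi_k(T)=z_k$ converge to $\varphi-w$ in $\|\cdot\|_{Y_T}$. Let $w_k$ solve $w_{k,t}+\Delta w_k-aw_k=b\psi_k$, $w_k(T)=0$. Then $\varphi_k:=\psi_k+w_k$ satisfies $\varphi_{k,t}+\Delta\varphi_k=a_0\psi_k+aw_k+b\psi_k=a\varphi_k$, so it is the $a$-solution with $\varphi_k(T)=z_k$. On the other hand $w_t+\Delta w-aw=b\varphi-bw=b(\varphi-w)$. So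 $w_k-w$ solves the $a$-equation with zero terminal datum and source $b(\psi_k-(\varphi-w))$, and by (4.3) applied to $\psi_k-(\varphi-w)\in Y_T^{a_0}$ this source tends to $0$ in $L^1(0,T;L^2)$. By (2.2), $w_k\to w$ in $C([0,T];L^2)$. Therefore
$$\varphi_k-\varphi=\big(\psi_k-(\varphi-w)\big)+(w_k-w)\to0\quad\text{in }\|\cdot\|_{Y_T},$$
which is density for $a$. The converse is the same argument with $a,a_0$ exchanged and $b$ replaced by $-b$. The "in particular" statement uses Proposition 3 for $a_0=a_1+a_2$. For $\omega=\Omega$ take $a_0=0$, $c=a$, $\rho=0$. $\blacksquare$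

The argument needs $b\varphi\in L^1(0,T;L^2(\Omega))$ and nothing else. For a general bounded $b$ this fails already when $a_0=0$: the example after (8.4) below exhibits a $\varphi\in Y_T$ on the disc whose $L^2(\Omega)$ norm really grows like $e^{\mathrm{const}/(T-t)}$. In that example the angular mode $m$ dominates when $T-t$ is of order $1/m$. Keep this scale in mind.

## 5. A certificate that density fails

To refute (2.3) we look for a bounded functional on $Y_T$ that vanishes on all solutions with a final value but not on all of $Y_T$. Controlled solutions of the forward equation provide such functionals. The tool is integration by parts.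

**Duality identity.** Let $b\in L^\infty(\Omega\times(s_1,s_2))$, $g\in L^1(s_1,s_2;L^2(\Omega))$, $y_t=\Delta y-by+g$ and $\varphi_t+\Delta\varphi-b\varphi=0$ on $[s_1,s_2]$ (Dirichlet). Then
$$\langle y(s_2),\varphi(s_2)\rangle-\langle y(s_1),\varphi(s_1)\rangle=\int_{s_1}^{s_2}\langle g,\varphi\rangle\,dt. \tag{5.1}$$

*Proof.* Suppose first that $y_t=\Delta y+G$ and $-\varphi_t=\Delta\varphi+H$ with $G,H\in C^1([s_1,s_2];L^2)$ and $y(s_1),\varphi(s_2)\in D(\Delta)$. Then both solutions are classical, and $\frac d{dt}\langle y,\varphi\rangle=\langle\Delta y+G,\varphi\rangle-\langle y,\Delta\varphi+H\rangle=\langle G,\varphi\rangle-\langle y,H\rangle$. Integrate. When $G,H$ converge in $L^1(L^2)$ and the data converge in $L^2$, the solutions converge in $C(L^2)$, so the integrated identity extends to all $G,H\in L^1(L^2)$ and all $L^2$ data. Take $G=g-by$ and $H=-b\varphi$; the terms with $b$ cancel. $\square$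

**Proposition 4.** Let $0\le t_0<T$, $v\in L^\infty(t_0,T;L^2(\Omega))$, and let $y\in C([t_0,T);L^2(\Omega))$ solve $y_t-\Delta y+ay=\chi_\omega v$ on $[t_0,t']$ for every $t'<T$. Suppose that $t_i\uparrow T$, that $y(t_i)\to0$ in $L^2(\Omega)$, and that some $\varphi\in Y_T$ satisfies $\langle y(t_i),\varphi(t_i)\rangle=1$ for all $i$. Then $X_T\ne Y_T$.

*Proof.* For $\psi\in Y_T$ put
$$\mathcal F(\psi)=\langle y(t_0),\psi(t_0)\rangle+\int_{t_0}^T\langle v,\chi_\omega\psi\rangle\,dt .$$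
$\mathcal F$ is bounded on $Y_T$: for the first term use observability on an interval $(t_0,t')$ with $t'<T$, for the second the boundedness of $v$. By (5.1), for $t_0\le t<T$,
$$\mathcal F(\psi)=\langle y(t),\psi(t)\rangle+\int_t^T\langle v,\chi_\omega\psi\rangle\,ds ,$$
and the last integral tends to $0$ as $t\to T$. So $\mathcal F(\psi)=\lim_{t\to T}\langle y(t),\psi(t)\rangle$. If $\psi=\varphi(\cdot;z)$ with $z\in L^2$, then $\psi(t_i)\to z$ and $y(t_i)\to0$, so $\mathcal F(\psi)=0$. But $\mathcal F(\varphi)=1$. Hence (2.3) fails. $\square$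

We must therefore build a potential $a$, a forward solution $y$ that is driven to $0$ along a sequence by a bounded control in $\omega$, and an adjoint solution $\varphi$ that blows up just enough to keep $\langle y,\varphi\rangle=1$ and yet is integrable on $\omega$.

## 6. Climbing the angular modes $3^j$: the budget

On the unit disc, with $\omega$ the disc of radius $\varepsilon$, functions $f(r)\cos m\theta$ with large $m$ are nearly invisible from $\omega$: typically they carry a factor $r^m\le\varepsilon^m$ there. An uncontrolled $y$ in one fixed mode does not tend to $0$ in finite time. So we let $y$ and $\varphi$ climb through the modes $m_j=3^j$, spending a time $\sigma_j=\mu/m_j$ on the step from $m_j$ to $3m_j$; these times are summable. The potential performs the transfer, since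
$$\cos m\theta\cos2m\theta=\tfrac12\cos m\theta+\tfrac12\cos3m\theta, \qquad \cos3m\theta\cos2m\theta=\tfrac12\cos m\theta+\tfrac12\cos5m\theta .$$
The first identity moves $y$ up forward in time, and the second moves $\varphi$ down backward in time. What $y$ leaves behind in mode $m$, and in other unwanted modes, the control has to kill.

Let us count, ignoring factors $e^{Cm}$ with $C$ independent of $\mu$, as $\mu$ will be large. Write $\varepsilon=e^{-\Lambda\mu}$. The mode $3m$ has decay rate about $9m^2$, so over a step $y$ loses $e^{-9\mu m}$. If $y$ has size $e^{-\alpha\mu m}$ when it is in mode $m$, then $3\alpha=\alpha+9$, so $\alpha=4.5$. Pairing to $1$, $\varphi$ has size $e^{4.5\mu m}$, and on $\omega$ we see $\varepsilon^me^{4.5\mu m}=e^{(4.5-\Lambda)\mu m}$. So we need $\Lambda>4.5$. The control acts in the last tenth of each step. By then mode $km$ of $y$ has decayed to $e^{-4.5\mu m-0.9k^2\mu m}$, and killing it from $\omega$ will cost a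 factor $\varepsilon^{-km}=e^{\Lambda k\mu m}$. So for each mode that we kill we need $\Lambda<(0.9k^2+4.5)/k$. For $k=1,3,5,7$ these bounds are $5.4,\ 4.2,\ 5.4,\ 6.94\ldots$, increasing from $k=3$ on. The mode $k=3$ would conflict with $\Lambda>4.5$, but it is the mode that we want to keep. The multiples of $3$ survive, all other odd $k$ can be killed, and the window is $4.5<\Lambda<5.4$. We take $\Lambda=4.7$.

It remains to turn these heuristics into inequalities with two-sided control of $y$ and $\varphi$. Positivity of all coefficients will do this.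

**Constants.** From here on $\Omega$ is the unit disc. $C,C_1,C_2,\dots\ge1$ are absolute constants, and $C$ may change from line to line. "$m$ large" means $m\ge$ an absolute constant.

## 7. Angular sectors and positive cones

**Step 1: one angular mode.** We identify the heat semigroup on functions $f(r)\cos m\theta$. Let $H=L^2((0,1),r\,dr)$ with norm $|\cdot|_2$, and write $\langle f,g\rangle=\int_0^1fg\,r\,dr$ for $f,g\in H$. For $m\ge1$ let $L_m=\partial_r^2+\frac1r\partial_r-\frac{m^2}{r^2}$ be the operator on $H$ for which the form of $-L_m$ is the closure of $\int(f'^2+m^2f^2/r^2)r\,dr$ on $C_c^\infty((0,1))$. We have $\|f\cos m\theta\|^2=\pi|f|_2^2$, and the Dirichlet integral of $f\cos m\theta$ is $\pi$ times the form just written. Points have zero capacity in the plane, so $C_c^\infty(\Omega\setminus\{0\})$ is dense in $H_0^1(\Omega)$; projecting such functions to the mode $\cos m\theta$ (the projection commutes with $\Delta$) gives $f\cos m\theta$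 with $f\in C_c^\infty((0,1))$. Hence
$$e^{t\Delta}(f\cos m\theta)=(e^{tL_m}f)\cos m\theta .$$

**Step 2: one mode as a radial problem in dimension $2m+2$.** This gives Gaussian bounds and positivity. Let $B^d$ be the unit ball of $\mathbb R^d$. The map $f\mapsto\psi=r^{-m}f$ is, up to a constant factor, unitary from $H$ onto the radial functions in $L^2(B^{2m+2})$, since $\int f^2r\,dr=\int\psi^2r^{2m+1}dr$. For $f=r^m\psi\in C_c^\infty((0,1))$, expanding $f'=mr^{m-1}\psi+r^m\psi'$ gives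
$$\int\Big(f'^2+\frac{m^2f^2}{r^2}\Big)r\,dr=\int\Big(r^{2m+1}\psi'^2+m\big(r^{2m}\psi^2\big)'\Big)dr=\int\psi'^2r^{2m+1}dr .$$
Radial $C_c^\infty$ functions supported away from $0$ are a core of the radial Dirichlet form (again points have zero capacity). So the semigroups correspond:
$$e^{tL_m}f=r^m\,e^{t\Delta_{B^{2m+2}}}(r^{-m}f). \tag{7.1}$$
In particular $e^{tL_m}$ preserves positivity.

**Step 3: the sectors.** We now single out families of modes stable under the couplings we use.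

**Definition.** For $M\ge1$ let $V_M$ be the space of $f=\sum_{k\ge1\text{ odd}}f_{kM}(r)\cos(kM\theta)\in L^2(\Omega)$; then $\|f\|^2=\pi\sum_m|f_m|_2^2$. Let $V_M^+$ be the closed cone of $f\in V_M$ with all $f_m\ge0$. For $f\in V_M^+$ let $S(f)(r)=\sum_mf_m(r)\in[0,\infty]$.

For example, $V_1$ contains the modes $1,3,5,7,9,\dots$ and $V_3$ the modes $3,9,15,\dots$. In general $V_{3M}\subset V_M$. If $f=g(r)\cos\theta$ with $g\ge0$, then $f\cos2\theta=\frac12g\cos\theta+\frac12g\cos3\theta\in V_1^+$, and $S(f\cos2\theta)=g=S(f)$. The general rule is the same: for odd $k$,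
$$\cos kM\theta\,\cos2M\theta=\tfrac12\big(\cos(k+2)M\theta+\cos|k-2|M\theta\big),$$
with $k+2$ and $|k-2|$ odd. So for bounded $\beta(r)\ge0$, multiplication by $\beta\cos2M\theta$ preserves $V_M^+$, and
$$S(\beta\cos(2M\theta)f)=\beta\,S(f). \tag{7.2}$$
Note also $|f|\le S(f)$ pointwise.

**Step 4: couplings preserve the cone.** The solution of $y_\tau=\Delta y+K(\tau)y$, with $K(\tau)$ multiplication by $\beta(r,\tau)\cos2M\theta$ and $\beta\ge0$ bounded, is the Dyson series
$$y(\tau)=\sum_{n\ge0}\ \int_{0<\tau_1<\dots<\tau_n<\tau}e^{(\tau-\tau_n)\Delta}K(\tau_n)\cdots K(\tau_1)e^{\tau_1\Delta}y(0)\,d\tau_1\cdots d\tau_n ,$$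
obtained by iterating Duhamel's formula. It converges because the $n$-th term has norm at most $(\tau\sup\beta)^n\|y(0)\|/n!$. Each factor preserves the closed cone $V_M^+$. Therefore forward or backward heat equations with coupling term $+\beta\cos(2M\theta)$, $\beta\ge0$, preserve $V_M^+$.

## 8. Estimates for a single mode

Let $\lambda_{m,1}<\lambda_{m,2}<\dots$ be the eigenvalues of $-L_m$ with normalized eigenfunctions $u_{m,k}$; write $\lambda_m=\lambda_{m,1}$ and $u_m=u_{m,1}>0$. By (7.1), $r^{-m}u_{m,k}$ is a radial Dirichlet eigenfunction of a ball, hence smooth up to the boundary and at the center. The eigenvalues are simple, because $u(1)=0$ fixes a solution of the second-order ODE up to a factor.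

**Step 1: eigenvalues.** We need decay rates from both sides.
$$\lambda_{m,k}\ge m^2,\qquad\lambda_{m,k}\ge\pi^2k^2. \tag{8.1}$$
The first bound holds since $r\le1$. For the second put $f=r^{-1/2}g$. Then $r f'^2=g'^2-gg'/r+g^2/(4r^2)$, and $-\int gg'/r=-\frac12\int g^2/r^2$, so the form is $\int g'^2+(m^2-\frac14)r^{-2}g^2\ge\int g'^2$; use min–max. Next,
$$m^2\le\lambda_m\le m^2+16m^{4/3}\qquad(m\ge3). \tag{8.2}$$
Test with $g=\sin(\pi(1-r)/\delta)$ on $(1-\delta,1)$, $\delta=m^{-2/3}\le\frac12$. This gives $\lambda_m\le\pi^2\delta^{-2}+m^2(1-\delta)^{-2}$. By convexity $(1-\delta)^{-2}\le1+6\delta$ on $[0,\frac12]$, so $\lambda_m\le m^2+(\pi^2+6)m^{4/3}$. In particular $\lambda_m\le2m^2$ for $m$ large. Finally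
$$u_{m,k}'(1)^2=2\lambda_{m,k}. \tag{8.3}$$
Indeed $u=u_{m,k}$, $\lambda=\lambda_{m,k}$ satisfy $r(ru')'=(m^2-\lambda r^2)u$, so $((ru')^2)'=(m^2-\lambda r^2)(u^2)'$. Integrate over $(0,1)$, by parts on the right: the boundary terms vanish except $u'(1)^2$ on the left, and the right side is $2\lambda\int u^2r\,dr=2\lambda$.

**Step 2: smoothing.** We show that mode $m$ is tiny near the center. For $f\in H$, $s>0$,
$$|e^{sL_m}f(r)|\le r^m(8s)^{-(m+1)/2}\Big(\frac2{m!}\Big)^{1/2}|f|_2. \tag{8.4}$$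
Let $d=2m+2$ and $\psi=r^{-m}f$. The Dirichlet heat kernel is dominated by the Gaussian $G_s$ on $\mathbb R^d$, and $\|G_s\|_{L^2}=G_{2s}(0)^{1/2}=(8\pi s)^{-d/4}$, so $\|e^{s\Delta}\psi\|_\infty\le(8\pi s)^{-d/4}\|\psi\|_{L^2}$. The unit sphere of $\mathbb R^{2m+2}$ has area $2\pi^{m+1}/m!$, so $\|\psi\|_{L^2}^2=\frac{2\pi^{m+1}}{m!}|f|_2^2$. Insert into (7.1). With $m!\ge(m/e)^m$, the factor in (8.4) is at most $\frac12\sqrt m\,(e/8)^{m/2}$ for $s=\frac1m$ and at most $\sqrt{m/2}\,(e/4)^{m/2}$ for $s=\frac1{2m}$. So in both cases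
$$|e^{sL_m}f(r)|\le\sqrt m\,r^m|f|_2,\qquad s\in\{\tfrac1m,\tfrac1{2m}\}, \tag{8.4a}$$
and applying this to $u_m=e^{\lambda_m/m}e^{L_m/m}u_m$ gives
$$u_m(r)\le\sqrt m\,e^{\lambda_m/m}r^m\le e^{Cm}r^m. \tag{8.4b}$$

*Example (growth outside $\omega$, $a=0$).* Let (8.4b) read $u_m\le e^{C_0m}r^m$, let $\omega=\{r<\varepsilon\}$ with $L:=\ln(1/\varepsilon)-C_0>0$, and let $m_1$ be such that $\lambda_m\le2m^2$ for $m\ge m_1$. Put
$$\varphi(t)=\sum_{m\ge m_1}e^{Lm}e^{-\lambda_m(T-t)}u_m\cos m\theta .$$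
Since $\lambda_m\ge m^2$, the series converges for $t<T$ and is a solution. On $\omega$ the $m$-th term is at most $e^{Lm}e^{-\lambda_m(T-t)}e^{C_0m}\varepsilon^m=e^{-\lambda_m(T-t)}$, so it contributes at most $\sqrt\pi/\lambda_m\le\sqrt\pi\,m^{-2}$ to $\|\varphi\|_{Y_T}$, and $\varphi\in Y_T$. But with $s=T-t$ small and $m=\lfloor L/(4s)\rfloor$, we get $\|\varphi(t)\|\ge\sqrt\pi\,e^{Lm-2m^2s}$ and $Lm-2m^2s=m(L-2ms)\ge\frac{mL}2\ge\frac{L^2}{8s}-\frac L2$. So $\|\varphi(t)\|\ge c\,e^{L^2/(8(T-t))}$ near $T$, with $c>0$. Since $\int_0^T\|\chi_\omega\varphi\|\,dt<\infty$, we have $b\varphi\notin L^1(0,T;L^2)$ for $b=1-\chi_\omega$. This is the point where the method of Section 4 stops, and it shows the scale $m\sim1/(T-t)$.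

**Step 3: lower bounds for $u_m$.** They let us compare nonnegative functions with $u_m$. For $m$ large,
$$u_m\ge r^m\ \text{ on }[0,\tfrac12],\qquad u_m\ge8^{-m}(1-r)\ \text{ on }[\tfrac12,1]. \tag{8.5}$$
Let $w=r^{-m}u_m$. Then $(r^{2m+1}w')'=-\lambda_mr^{2m+1}w\le0$ and $r^{2m+1}w'=0$ at $r=0$, so $w$ is nonincreasing. At a maximum point $r^*$ of $u_m$ the equation gives $(m^2-\lambda_mr^{*2})u_m=r^{*2}u_m''\le0$, so $r^*\ge m/\sqrt{\lambda_m}\ge\frac12$. Also $1=|u_m|_2^2\le\frac12u_m(r^*)^2$. For $r\le\frac12$ we get $w(r)\ge w(r^*)\ge u_m(r^*)\ge\sqrt2\ge1$. On $[\frac12,1]$ compare with $\kappa(r)=\frac{r^{-2m}-1}{2^{2m}-1}$, for which $r^{2m+1}\kappa'$ is constant, $\kappa(\frac12)=1$, $\kappa(1)=0$. For $D=w-\kappa$ the function $r^{2m+1}D'$ is nonincreasing, so $D'$ changes sign at most once, from $+$ to $-$, and $D\ge\min(D(\frac12),D(1))\ge0$. Finally $r^{-2m}-1\ge r^{-1}-1\ge1-r$, so $\kappa\ge4^{-m}(1-r)$, and $r^m\ge2^{-m}$.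

**Step 4: comparison of $u_m$ and $u_{3m}$.** This is what makes the transfer between $m$ and $3m$ efficient up to $e^{Cm}$. For $m$ large,
$$u_{3m}\le4u_m,\qquad r^{2m}u_m\ge e^{-Cm}u_{3m}\quad\text{on }(0,1). \tag{8.6}$$
Let $R=u_{3m}/u_m$. Then $ru_m^2R'=r(u_{3m}'u_m-u_{3m}u_m')$ vanishes at $r=0$ and $r=1$, and the two ODEs give
$$(ru_m^2R')'=u_mu_{3m}\Big[\frac{8m^2}r-(\lambda_{3m}-\lambda_m)r\Big].$$
The bracket changes sign at most once, from $+$ to $-$. So $ru_m^2R'\ge0$, $R$ is nondecreasing, and $R\le R(1^-)=u_{3m}'(1)/u_m'(1)=\sqrt{\lambda_{3m}/\lambda_m}\le4$ by (8.3) and (8.2), since $\lambda_{3m}\le16m^2$ for $m$ large. For the second claim: if $r\ge\frac12$, then $u_{3m}\le4u_m\le4\cdot4^mr^{2m}u_m$; if $r\le\frac12$, then $u_{3m}\le e^{Cm}r^{3m}\le e^{Cm}r^{2m}u_m$ by (8.4b) and (8.5).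

**Step 5: intrinsic bound.** It says that after time $1/m$ a nonnegative function is controlled by its pairing with $u_m$. For $m$ large,
$$|e^{L_m/m}f|\le e^{Cm}|f|_2\,u_m\ \text{ pointwise},\qquad|e^{L_m/m}g|_2\le e^{Cm}\langle g,u_m\rangle\ \text{ for }0\le g\in H. \tag{8.7}$$
Let $F=e^{L_m/m}f$, smooth up to $r=1$ with $F(1)=0$. By (8.4a), $|F|\le\sqrt m\,r^m|f|_2$. Moreover $L_mF=e^{L_m/2m}(L_me^{L_m/2m}f)$ and $|L_me^{L_m/2m}f|_2\le\sup_\lambda\lambda e^{-\lambda/2m}|f|_2=\frac{2m}e|f|_2$, so (8.4a) gives $|L_mF|\le m^{3/2}|f|_2$. On $[\frac12,1]$, $|(rF')'|=|rL_mF+m^2F/r|\le3m^{5/2}|f|_2$. By the mean value theorem some $r_0\in[\frac12,1]$ has $|F'(r_0)|=2|F(\frac12)|\le2\sqrt m|f|_2$. Hence $|rF'|\le2\sqrt m|f|_2+\frac32m^{5/2}|f|_2$ and $|F'|\le8m^{5/2}|f|_2$ there, and $|F|\le8m^{5/2}(1-r)|f|_2$. On $[\frac12,1]$ conclude with $1-r\le8^mu_m$, and on $[0,\frac12]$ with $r^m\le u_m$. The second bound is dual: $|e^{L_m/m}g|_2=\sup_{|f|_2=1}\langle g,e^{L_m/m}f\rangle\le e^{Cm}\langle g,u_m\rangle$.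

**Step 6: summing over a sector.** For $f\in V_M$,
$$\sum_m|(e^{\Delta/M}f)_m(r)|\le C\sqrt M\,r^M\|f\|. \tag{8.8}$$
By (8.4) with $s=1/M$, the term with $m=kM$ is at most
$$r^m\sqrt2\,(M/8)^{(m+1)/2}(m!)^{-1/2}|f_m|_2=\tfrac12\sqrt M\,r^m\,8^{-m/2}\Big(\frac{M^m}{m!}\Big)^{1/2}|f_m|_2\le\sqrt M\,r^M(e/8)^{m/2}|f_m|_2 ,$$
since $M^m/m!\le e^M\le e^m$ and $r^m\le r^M$. Sum by Cauchy–Schwarz.

**Step 7: a barrier.** While the potential is active, $\varphi$ must stay small near the center; $r^M$ is the barrier. Let $\varphi$ solve $\varphi_t+\Delta\varphi+\beta(r,t)\cos(2M\theta)\varphi=0$ on $[s_1,s_2]$ (Dirichlet) with $0\le\beta\le1$, $\varphi(s_2)\in V_M^+$, $S(\varphi(s_2))\le Ar^M$. Then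
$$\varphi(t)\in V_M^+,\qquad S(\varphi(t))\le Ae^{s_2-t}r^M\qquad(s_1\le t\le s_2). \tag{8.9}$$

(i) *If $f\in V_M^+$ and $S(f)\le Ar^M$, then $S(e^{\tau\Delta}f)\le Ar^M$.* First, we claim $e^{\tau L_m}g\le e^{\tau L_M}g$ for $g\ge0$ and $m=kM$, $k$ odd. By density take $0\le g\in C_c^\infty((0,1))$, and $k\ge3$. Let $G(s)=e^{sL_m}g=r^m\psi(s)$, where $\psi(s)=e^{s\Delta}\psi_0$ on $B^{2m+2}$ and $\psi_0=r^{-m}g$. As $\psi_0$ lies in the domain of every power of the Dirichlet Laplacian, $\psi(s)$ is smooth on the closed ball; being radial, it is a smooth function of $r^2$. So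
$$G\cos M\theta=r^{(k-1)M}\,\psi\;\mathrm{Re}\,(x_1+ix_2)^M$$
is smooth on $\overline\Omega$, because $(k-1)M$ is even, and it vanishes on $\partial\Omega$. Hence $G(s)\in D(L_M)$ and $L_MG=L_mG+(m^2-M^2)r^{-2}G$. Here $r^{-2}G=r^{m-2}\psi$ is continuous in $s$ with values in $H$, since $m\ge3$ and $\|\psi(s)-\psi(s')\|_\infty\le|s-s'|\,\|\Delta\psi_0\|_\infty$; and $G\in C^1([0,\tau];H)$ since $g\in D(L_m)$. So the product rule applies, and by positivity
$$\frac d{ds}e^{(\tau-s)L_M}G(s)=e^{(\tau-s)L_M}[-L_MG+L_mG]=-e^{(\tau-s)L_M}[(m^2-M^2)r^{-2}G]\le0 .$$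
Integrating over $[0,\tau]$ gives the claim. Consequently
$$S(e^{\tau\Delta}f)=\sum_me^{\tau L_m}f_m\le e^{\tau L_M}S(f)\le Ae^{\tau L_M}r^M=Ar^M\,e^{\tau\Delta_{B^{2M+2}}}1\le Ar^M .$$

(ii) *Dyson series.* By (7.2), multiplication by $\beta\cos2M\theta$ preserves $S\le Ar^M$ because $\beta\le1$. With (i) and Tonelli, the $n$-th term of the Dyson series for $\varphi(s_2-\tau)$ lies in $V_M^+$ and has $S\le A\frac{\tau^n}{n!}r^M$. Sum over $n$. $\square$

## 9. Killing one mode from a small disc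

We need a null control in mode $m$, supported in $r<\varepsilon$, with cost $(1/\varepsilon)^m$ up to harmless factors. The idea is this. In the annulus $\varepsilon/2\le r\le1$ a solution is determined by its boundary derivative $q(t)=-\partial_rF(1,t)$, through a series in the derivatives $q^{(i)}$. For a single eigenfunction, $F=e^{-\lambda\tau}u$, this is $q=-u'(1)e^{-\lambda\tau}$ and the series is the expansion of $u$ in powers of $\lambda$. If $q$ is switched off slowly enough for the series to converge, we get a solution in the annulus that reaches $0$. Gluing it to anything in the inner disc leaves an error there only, and that error is the control.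

**Lemma 5.** Let $m\ge1$, $0<\beta\le1$, $0<\varepsilon<1$, $f\in H$. There is $v\in L^\infty(t_*,t_*+2\beta;H)$ supported in $r<\varepsilon$ such that the mild solution of $y_t=L_my+v$, $y(t_*)=f$, satisfies $y(t_*+2\beta)=0$, and
$$\sup_t|v(t)|_2\le C_\varepsilon\,\beta^{-2}(2/\varepsilon)^me^{83/\beta}|f|_2,\qquad C_\varepsilon\text{ depending only on }\varepsilon .$$

*Proof.* Let $F(t)=e^{(t-t_*)L_m}f$, $\tau=t-t_*$, $f=\sum_kc_ku_k$ with $u_k=u_{m,k}$, $\lambda_k=\lambda_{m,k}$.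

**Step 1: the generating functions $g_i$.** They solve $L_mg_i=g_{i-1}$ with Cauchy data at $r=1$. Put $x=-\ln r$, so that $r^2L_m=\partial_x^2-m^2$, and let
$$g_0=\frac{\sinh mx}m,\qquad g_i(x)=\int_0^x\frac{\sinh m(x-\xi)}m\,e^{-2\xi}g_{i-1}(\xi)\,d\xi .$$
Then $L_mg_0=0$, $L_mg_i=g_{i-1}$, $g_i=0$ at $r=1$, $\partial_rg_0(1)=-1$, $\partial_rg_i(1)=0$ for $i\ge1$, and $g_i\ge0$. We claim
$$0\le g_i\le\frac{r^{-m-1/2}}{(2i+1)!},\qquad|\partial_rg_i|\le\frac{r^{-m-1}}{(2i)!}\qquad(0<r\le1). \tag{9.1}$$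
Since $\sinh(m\xi)/m\le\xi e^{m\xi}$, induction gives $g_i\le e^{mx}H_i$, where $H_0=x$ and $\partial_x^2H_i=e^{-2x}H_{i-1}$ with zero Cauchy data at $x=0$. In the variable $r$ this reads $\frac1r(rH_i')'=H_{i-1}$. Put $h_i=r^{1/2}H_i\ge0$; a direct computation gives $h_i''+\frac{h_i}{4r^2}=h_{i-1}$ for $i\ge1$, so $h_i''\le h_{i-1}$ with $h_i(1)=h_i'(1)=0$, and $h_0''=-\frac{h_0}{4r^2}\le0$ with $h_0(1)=0$, $h_0'(1)=-1$. So $h_0$ lies below its tangent at $1$: $h_0\le1-r$. And by induction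
$$h_i(r)=\int_r^1(\rho-r)h_i''(\rho)\,d\rho\le\int_r^1(\rho-r)\frac{(1-\rho)^{2i-1}}{(2i-1)!}\,d\rho=\frac{(1-r)^{2i+1}}{(2i+1)!}.$$
As $g_i\le r^{-m}H_i=r^{-m-1/2}h_i$, the first bound follows. For the second, with $i\ge1$,
$$\partial_xg_i=\int_0^x\cosh(m(x-\xi))e^{-2\xi}g_{i-1}\,d\xi\le e^{mx}\int_0^xe^{-2\xi}H_{i-1}\,d\xi=r^{-m}\int_r^1H_{i-1}\,\rho\,d\rho ,$$
and $\rho H_{i-1}=\rho^{1/2}h_{i-1}\le\frac{(1-\rho)^{2i-1}}{(2i-1)!}$, whose integral over $(0,1)$ is $\frac1{(2i)!}$. Since $\partial_r=-\frac1r\partial_x$, this is the claim; for $i=0$ use $\cosh mx\le r^{-m}$.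

**Step 2: $F$ as a series in its boundary derivative.** By uniqueness for the ODE $L_mu=-\lambda_ku$ with Cauchy data at $r=1$, $u_k=-u_k'(1)\sum_i(-\lambda_k)^ig_i$; the series may be differentiated termwise by (9.1). With $q(t)=-\partial_rF(1,t)$ we have $q^{(i)}=-\sum_kc_k(-\lambda_k)^ie^{-\lambda_k\tau}u_k'(1)$, so for $\tau>0$
$$F(r,t)=\sum_iq^{(i)}(t)\,g_i(r),\qquad0<r\le1. \tag{9.2}$$
The double series converges absolutely because $\sum_i\lambda_k^i/(2i+1)!\le e^{\sqrt{\lambda_k}}$ and $\sum_k|c_k|\sqrt{2\lambda_k}\,e^{-\lambda_k\tau+\sqrt{\lambda_k}}<\infty$.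

We need the size of $q^{(i)}$ for $\tau\ge\beta$. Use $\lambda^ie^{-\lambda\beta/2}\le(\frac{2i}{e\beta})^i\le(\frac2\beta)^ii!$, then (8.3) and Cauchy–Schwarz:
$$|q^{(i)}(t)|\le\Big(\frac2\beta\Big)^ii!\sum_k|c_k|\sqrt{2\lambda_k}\,e^{-\lambda_k\beta/2}\le\Big(\frac2\beta\Big)^ii!\,\Big(\sum_k2\lambda_ke^{-\lambda_k\beta}\Big)^{1/2}|f|_2 .$$
Now $\lambda e^{-\lambda\beta/2}\le\frac1\beta$, and by (8.1) $\sum_{k\ge1}e^{-\lambda_k\beta/2}\le\int_0^\infty e^{-\pi^2\xi^2\beta/2}d\xi=\frac12\sqrt{\frac2{\pi\beta}}\le\frac12\beta^{-1/2}$. So the last sum is at most $\beta^{-3/2}\le\beta^{-2}$, and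
$$|q^{(i)}(t)|\le\beta^{-1}\Big(\frac2\beta\Big)^ii!\,|f|_2\qquad(\tau\ge\beta). \tag{9.3}$$

**Step 3: a cutoff with controlled derivatives.** It must go from $1$ to $0$ with derivatives of order $l$ no worse than about $(l!)^2$, since $g_i$ offers $1/(2i)!$. For $s=t-t_*-\beta\in[0,\beta]$ let
$$\psi(s)=\exp\Big(-18\Big(\frac1s+\frac1{\beta-s}\Big)\Big),\qquad\zeta=1-\frac{\int_0^s\psi}{\int_0^\beta\psi}.$$
For $s\le\beta/2$ and complex $z$ with $|z-s|\le s/2$: $\mathrm{Re}\frac1z=\frac{\mathrm{Re}\,z}{|z|^2}\ge\frac{s/2}{(3s/2)^2}=\frac2{9s}$, and $\mathrm{Re}\frac1{\beta-z}\ge0$. So $|\psi(z)|\le e^{-4/s}$ there, and Cauchy's estimate gives $|\psi^{(i)}(s)|\le i!\,(2/s)^ie^{-4/s}\le i!\,(\frac i{2e})^i\le(i!)^22^{-i}$, the middle bound being the maximum over $s$. By symmetry this holds on $(0,\beta)$. On the middle third, $\frac1s+\frac1{\beta-s}\le\frac9{2\beta}$, so $\psi\ge e^{-81/\beta}$ and $\int\psi\ge\frac\beta3e^{-81/\beta}$. Since $\zeta^{(l)}=-\psi^{(l-1)}/\int\psi$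 for $l\ge1$,
$$|\zeta^{(l)}|\le\frac6\beta\,e^{81/\beta}(l!)^22^{-l}\qquad(l\ge0). \tag{9.4}$$

**Step 4: the switched-off solution $Y$ in the annulus.** Let $Q=\zeta q$ on $[t_*+\beta,t_*+2\beta]$. By Leibniz, (9.3) and (9.4),
$$|Q^{(i)}|\le6\beta^{-2}e^{81/\beta}|f|_2\sum_{l\le i}i!\,l!\,2^{-l}\Big(\frac2\beta\Big)^{i-l}.$$
Since $(2i)!\ge(i!)^2$ and $i!\ge l!\,(i-l)!$, we have $\frac{i!\,l!}{(2i)!}\le\frac{l!}{i!}\le\frac1{(i-l)!}$. Summing first over $i-l$, then over $l$,
$$\sum_i\sup_t\frac{|Q^{(i)}|}{(2i)!}\le12\,\beta^{-2}e^{83/\beta}|f|_2. \tag{9.5}$$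
We also need slightly more. As $(2i)!\ge2^i(i!)^2$ and $2i\,2^{-i}\le1$ for $i\ge1$, $\frac{i!\,l!}{(2i-1)!}=2i\frac{i!\,l!}{(2i)!}\le\frac{l!}{i!}\le\frac1{(i-l)!}$. So $\sum_{i\ge1}\sup_t|Q^{(i)}|/(2i-1)!<\infty$, which is the same as $\sum_i\sup_t|Q^{(i+1)}|/(2i+1)!<\infty$.

By (9.1), on $[\varepsilon/2,1]$ the four series
$$Y=\sum_iQ^{(i)}(t)g_i(r),\quad\sum_iQ^{(i)}\partial_rg_i,\quad\sum_iQ^{(i+1)}g_i,\quad\sum_{i\ge1}Q^{(i)}L_mg_i=\sum_{i\ge1}Q^{(i)}g_{i-1}$$
converge uniformly. Hence $Y$ is $C^1$ in $t$ and $C^2$ in $r$, with $Y_t=L_mY$ and $Y(1,t)=0$. At $t=t_*+\beta$, $\zeta=1$ and all derivatives of $\zeta$ vanish, so $Y=F$ by (9.2). At $t=t_*+2\beta$, $\zeta$ and all its derivatives vanish, so $Y=0$.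

**Step 5: gluing.** We read off the control. Let $\eta\in C^\infty$, $\eta=0$ for $r\le\varepsilon/2$, $\eta=1$ for $r\ge3\varepsilon/4$. Put $y=F$ on $[t_*,t_*+\beta]$ and $y=\eta Y+(1-\eta)\zeta F$ on $[t_*+\beta,t_*+2\beta]$. The two definitions agree at $t_*+\beta$, so $y\in C([t_*,t_*+2\beta];H)$, and $y(t_*+2\beta)=0$. On the second interval $y\in C^1(H)\cap C(D(L_m))$. For $\eta Y$ this follows from the regularity of $Y$ on $[\varepsilon/2,1]$ and $Y(1,t)=0$. For $(1-\eta)\zeta F$ it holds because $\tau\ge\beta>0$, $F\cos m\theta\in H^2\cap H_0^1(\Omega)$, and $1-\eta$ is a smooth radial function that is constant near $0$. So $y$ is the mild solution with $v=0$ on the first interval and, on the second,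
$$v=y_t-L_my=-2\eta'Y_r-\Big(\eta''+\frac{\eta'}r\Big)Y+(1-\eta)\zeta'F+\zeta\Big(2\eta'F_r+\Big(\eta''+\frac{\eta'}r\Big)F\Big),$$
supported in $r\le3\varepsilon/4$. On the support of $\eta'$ we have $r\ge\varepsilon/2$, and (9.1), (9.5) give $|Y|,|Y_r|\le(2/\varepsilon)^{m+1}12\beta^{-2}e^{83/\beta}|f|_2$. Moreover $|\zeta'|\le\frac3\beta e^{81/\beta}$, $|F|_2\le|f|_2$, and $|F_r|_2^2\le\langle-L_mF,F\rangle\le\sup_\lambda\lambda e^{-2\lambda\beta}|f|_2^2\le\beta^{-1}|f|_2^2$. Together these give the bound. $\square$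

## 10. The potential

Fix $T>0$ and $\mu\ge\mu_0$, where $\mu_0$ is an absolute constant, chosen larger than finitely many absolute constants that appear below. Let $\varepsilon=e^{-4.7\mu}$, and then $j_0$ large, depending on $\mu,T$. For $j\ge j_0$ put
$$m_j=3^j,\quad\sigma_j=\frac\mu{m_j},\quad t_j=T-\tfrac32\sigma_j,\quad h_j=m_j^{-2}.$$
Then $t_{j+1}-t_j=\frac32(\sigma_j-\frac13\sigma_j)=\sigma_j$, $t_j\uparrow T$, and for $j_0$ large $h_j\le\frac1{10}\sigma_j$, $\sigma_j\le1$, $t_{j_0}>1/m_{j_0}$. Let $\theta_0\in C_c^\infty((0,1))$, $0\le\theta_0\le1$, $\theta_0=1$ on $[\frac13,\frac23]$, $\theta_j(t)=\theta_0((t-t_j)/h_j)$, and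
$$a(x,t)=-\sum_{j\ge j_0}e^{-m_j}\theta_j(t)\,r^{2m_j}\cos(2m_j\theta)=-\sum_{j\ge j_0}e^{-m_j}\theta_j(t)\,\mathrm{Re}\,(x_1+ix_2)^{2m_j}. \tag{10.1}$$
The $j$-th term lives on $(t_j,t_j+h_j)$. These intervals are disjoint, so $|a|\le1$. Each $x$-derivative of $\mathrm{Re}(x_1+ix_2)^{2m}$ costs a factor at most $2m$ on the disc and each $t$-derivative of $\theta_j$ a factor $O(m_j^2)$, so the derivatives of order $k$ of the $j$-th term are $O_k(m_j^{2k}e^{-m_j})$. Hence $a\in C^\infty(\overline\Omega\times[0,\infty))$, $a=0$ for $t\ge T$, and every $C^k$ norm of $a$ tends to $0$ as $j_0\to\infty$. On $(t_j,t_j+h_j)$ we have $T-t\ge\frac32\sigma_j-h_j\ge\sigma_j=\mu/m_j$, so $|a|\le e^{-m_j}\le e^{-\mu/(T-t)}$.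

So $a$ has all the properties claimed in Theorem 1 except the last, $X_T\ne Y_T$. Note that $-a$ is a coupling with nonnegative coefficients, as in Section 7.

## 11. The forward solution $y$ and its control

Let $Y_i=e^{-(4.5\mu+C_6/2)m_i}$, with an absolute $C_6$ fixed in Step 3. Since $m_{i+1}-m_i=2m_i$, $Y_{i+1}=e^{-(9\mu+C_6)m_i}Y_i$.

**Step 1: construction.** One step of the ladder consists of transfer, rest and kill. Put $y(t_{j_0})=Y_{j_0}u_{m_{j_0}}\cos(m_{j_0}\theta)$. Inductively let $y(t_i)\in V_{m_i}^+$ and write $m=m_i$.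

On $[t_i,t_i+h_i]$ let $y_t=\Delta y-ay$ without control. Since $-a=e^{-m}\theta_ir^{2m}\cos2m\theta$, $y$ stays in $V_m^+$.

On $[t_i+h_i,t_{i+1}]$ we have $a=0$. Split $y(t_i+h_i)=f'+f''$, where $f'\in V_{3m}^+$ collects the modes $km$ with $3\mid k$ and $f''$ the modes $km$ with $3\nmid k$. Let $\beta_i=\sigma_i/20$ and $t_*=t_{i+1}-2\beta_i$; note $t_*\ge t_i+h_i$. For each odd $k$ with $3\nmid k$ let $v_k$ be the control of Lemma 5, with $m$ replaced by $km$ and $\beta=\beta_i$, on $[t_*,t_{i+1}]$, for the datum $e^{(t_*-t_i-h_i)L_{km}}f''_{km}$. Put $v=\sum_kv_k\cos(km\theta)$ on the kill window $[t_*,t_{i+1}]$ and $v=0$ on $[t_i,t_*)$. Step 4 shows $v\in L^\infty(t_i,t_{i+1};L^2(\Omega))$. Let $y$ be the mild solution of $y_t=\Delta y+v$ on $[t_i+h_i,t_{i+1}]$. Its mode $km$ is killed at $t_{i+1}$ if $3\nmid k$ and evolves freely if $3\mid k$. So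
$$y_t-\Delta y+ay=\chi_\omega v\ \text{ on }[t_{j_0},T),\qquad y(t_{i+1})=e^{(\sigma_i-h_i)\Delta}f'\in V_{m_{i+1}}^+,$$
and on $[t_i,t_{i+1}]$ the control has only modes $km_i$ with $k$ odd, $3\nmid k$, and vanishes outside the kill window.

**Step 2: upper bound, $y(t_i)\to0$.** The surviving modes are $\ge3m_i$ and decay at rate $\ge9m_i^2$ by (8.1). With $|a|\le1$ and $9m_i^2h_i=9$,
$$\|y(t_{i+1})\|\le e^{-9m_i^2(\sigma_i-h_i)+1}\|y(t_i)\|\le e^{10-9\mu m_i}\|y(t_i)\| .$$
As $\sum_{j_0\le l<i}9m_l=4.5(m_i-m_{j_0})$, $\|y(t_{j_0})\|\le\sqrt\pi\,e^{-4.5\mu m_{j_0}}$ and $10(i-j_0)\le10m_i$,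
$$\|y(t_i)\|\le\sqrt\pi\,e^{10m_i-4.5\mu m_i}\to0. \tag{11.1}$$

**Step 3: lower bound.** We keep $y$ from being smaller than necessary, so that $\varphi$ need not be larger than necessary:
$$y_{m_i}(t_i)\ge Y_iu_{m_i}\quad\text{pointwise}. \tag{11.2}$$
This holds for $i=j_0$. If it holds for $i$, then for $s\in[t_i,t_i+h_i]$ positivity of the coupling gives $y_m(s)\ge e^{(s-t_i)L_m}y_m(t_i)\ge Y_ie^{-\lambda_m(s-t_i)}u_m$. The $3m$-mode of $-ay$ is at least $\frac12e^{-m}\theta_ir^{2m}y_m$, the contributions of the other modes being nonnegative. By Duhamel and (8.6),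
$$y_{3m}(t_i+h_i)\ge\int_{t_i}^{t_i+h_i}\tfrac12e^{-m}\theta_i(s)\,Y_ie^{-\lambda_mh_i}e^{-Cm}\,e^{(t_i+h_i-s)L_{3m}}u_{3m}\,ds\ge e^{-Cm}Y_iu_{3m},$$
because $\lambda_mh_i\le2$, $\lambda_{3m}h_i\le18$ and $\int\theta_i\ge\frac{h_i}3=\frac{m^{-2}}3$. The mode $3m$ is then free until $t_{i+1}$, so $y_{3m}(t_{i+1})\ge e^{-Cm}e^{-\lambda_{3m}\sigma_i}Y_iu_{3m}$. By (8.2), $\lambda_{3m}\sigma_i\le9\mu m+16\cdot3^{4/3}\mu m^{1/3}\le(9\mu+1)m$ for $j_0$ large. So $y_{3m}(t_{i+1})\ge e^{-(9\mu+C_6)m}Y_iu_{3m}=Y_{i+1}u_{m_{i+1}}$ with $C_6=C+1$, absolute. This fixes $C_6$.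

**Step 4: the control is bounded.** Claim: $v\in L^\infty(t_{j_0},T;L^2(\Omega))$, supported in $r<\varepsilon$. Between $t_i+h_i$ and $t_*$ the time elapsed is $0.9\sigma_i-h_i$. At $t_*$ the mode $km$ of $y$ ($3\nmid k$) has norm at most
$$e\cdot e^{-k^2m^2(0.9\sigma_i-h_i)}\|y(t_i)\|=e\cdot e^{-0.9\mu k^2m+k^2}\|y(t_i)\| .$$
In Lemma 5, $83/\beta_i=1660m/\mu$ and $(2/\varepsilon)^{km}=e^{(4.7\mu+\ln2)km}$. With (11.1), $\sup_t|v_k(t)|_2$ is at most
$$C_\varepsilon\,\beta_i^{-2}\exp\Big(m\Big[\mu(-0.9k^2+4.7k-4.5)+k^2+k+\frac{1660}\mu+10\Big]+C\Big).$$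
For $k=1$ and for $k\ge5$ we have $-0.9k^2+4.7k-4.5\le-0.1k^2$: at $k=1$ the left side is $-0.7$, and $0.8k^2-4.7k+4.5$ equals $1$ at $k=5$ and increases for $k\ge5$. These values include all odd $k$ with $3\nmid k$. For $\mu\ge\mu_0$, $k^2+k+\frac{1660}\mu+10\le0.05\mu k^2$, so the exponent is at most $-0.05\mu k^2m_i+C$. Therefore
$$\|v(t)\|\le\sqrt\pi\sum_k|v_k(t)|_2\le C\,C_\varepsilon\,\frac{400\,m_i^2}{\mu^2}\sum_{k\ge1}e^{-0.05\mu k^2m_i},$$
which is bounded uniformly in $i$ and $t$.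

## 12. Adjoint solutions started at $t_J$

**Step 1: definition and the invariant pairing.** For $J>j_0$ let $\varphi=\varphi^{(J)}$ solve the adjoint equation on $[0,t_J]$ with $\varphi(t_J)=\kappa_Ju_{m_J}\cos(m_J\theta)$, where $\kappa_J>0$ is chosen so that $\langle y(t_J),\varphi(t_J)\rangle=1$; this is possible since (11.2) makes the pairing with $u_{m_J}\cos(m_J\theta)$ positive. Backward in time $\varphi$ solves a heat equation with nonnegative couplings $e^{-m_i}\theta_ir^{2m_i}\cos2m_i\theta$. Since $V_{3m_i}^+\subset V_{m_i}^+$, descending from $t_J$ we find for $j_0\le i<J$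
$$\varphi(t)\in V_{m_i}^+\ \text{on }[t_i,t_i+h_i],\qquad\varphi(t)\in V_{m_{i+1}}^+\ \text{on }[t_i+h_i,t_{i+1}], \tag{12.1}$$
and $\varphi(t)\in V_{m_{j_0}}^+$ on $[0,t_{j_0}]$. On the kill window in $[t_i,t_{i+1}]$, $v$ has modes $km_i$ with $3\nmid k$, while $\varphi\in V_{3m_i}$. As $\omega$ is rotation invariant, $\int_\omega v\varphi\,dx=0$: the control does not disturb the pairing. By (5.1),
$$\langle y(t),\varphi^{(J)}(t)\rangle=1\qquad(t_{j_0}\le t\le t_J). \tag{12.2}$$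

We follow two numbers,
$$\Phi_i=\langle\varphi_{m_i}(t_i),u_{m_i}\rangle\ (j_0\le i\le J),\qquad\Psi_i=\langle\varphi_{3m_i}(t_i+h_i),u_{3m_i}\rangle\ (j_0\le i<J).$$
As $a=0$ on $[t_i+h_i,t_{i+1}]$, $\Psi_i=e^{-\lambda_{3m_i}(\sigma_i-h_i)}\Phi_{i+1}$. Also $\Phi_J=\kappa_J$.

**Step 2: the pairing bounds $\Phi_i$ from above.** By (12.2), $1=\pi\sum_m\langle y_m(t_i),\varphi_m(t_i)\rangle$ with nonnegative terms. Keep $m=m_i$ and use (11.2):
$$\pi\,Y_i\Phi_i\le1. \tag{12.3}$$

**Step 3: the transfer loses at most $e^{-C_1m}$.** Claim: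
$$\Phi_i\ge e^{-C_1m_i}\Psi_i\qquad(j_0\le i<J). \tag{12.4}$$
With $m=m_i$, the $m$-mode of $-a\varphi$ is at least $\frac12e^{-m}\theta_ir^{2m}\varphi_{3m}$. Pair the backward Duhamel formula with $u_m$, and use (8.6) and $\langle\varphi_{3m}(s),u_{3m}\rangle\ge e^{-\lambda_{3m}(t_i+h_i-s)}\Psi_i$ (positivity of the coupling):
$$\Phi_i\ge\int_{t_i}^{t_i+h_i}\tfrac12e^{-m}\theta_i(s)e^{-\lambda_m(s-t_i)}\langle\varphi_{3m}(s),r^{2m}u_m\rangle\,ds\ge e^{-Cm}\int\theta_i(s)\langle\varphi_{3m}(s),u_{3m}\rangle\,ds\ge e^{-Cm}\,\frac{h_i}3\,e^{-\lambda_{3m}h_i}\Psi_i ,$$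
and $\lambda_{3m}h_i\le18$.

**Step 4: full norms are controlled by $\Phi_i$ and $\Psi_i$.** So far we know only one pairing; the other modes and the profile must be controlled too. Let $t_i'=t_i+h_i+\frac1{3m_i}$. Claim: for absolute $C_2,C_3$,
$$(\mathrm c)_i\ \ \|\varphi(t_i)\|\le e^{C_2m_i}\Phi_i\ (j_0\le i\le J),\qquad(\mathrm d)_i\ \ \|\varphi(t_i')\|\le e^{C_3m_i}\Psi_i\ (j_0\le i<J). \tag{12.5}$$
$(\mathrm c)_J$ is clear, since $\|\varphi(t_J)\|=\sqrt\pi\,\kappa_J=\sqrt\pi\,\Phi_J$. Assume $(\mathrm c)_{i+1}$ and put $M=3m_i=m_{i+1}$, $s=\sigma_i-h_i\ge\frac2M$. On $[t_i+h_i,t_{i+1}]$, $a=0$. By (8.7) the mode $M$ satisfies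
$$|\varphi_M(t_i')|_2\le e^{CM}\langle\varphi_M(t_i'+\tfrac1M),u_M\rangle=e^{CM+2\lambda_M/M}\Psi_i\le e^{Cm_i}\Psi_i ,$$
because $t_i'+\frac1M=t_i+h_i+\frac2M\le t_{i+1}$. The remaining modes are $\ge3M$. From $t_{i+1}$ back to $t_i'$ the elapsed time is $s-\frac1M$, and $\Phi_{i+1}=e^{\lambda_Ms}\Psi_i$, so their total norm at $t_i'$ is at most
$$e^{-9M^2(s-1/M)}\|\varphi(t_{i+1})\|\le e^{-9M^2(s-1/M)+C_2M+\lambda_Ms}\Psi_i\le e^{-7M^2s+(9+C_2)M}\Psi_i\le\Psi_i ,$$
using $\lambda_M\le2M^2$, $M^2s\ge\frac12M^2\sigma_i=\frac32\mu M$ and $\mu_0\ge9+C_2$. This is $(\mathrm d)_i$, with $C_3$ independent of $C_2$. Then, as $|a|\le1$ and $h_i\le1$,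
$$\|\varphi(t_i)\|\le e\|\varphi(t_i+h_i)\|\le e\|\varphi(t_i')\|\le e^{1+C_3m_i}\Psi_i\le e^{(1+C_3+C_1)m_i}\Phi_i ,$$
which is $(\mathrm c)_i$ with $C_2:=1+C_1+C_3$. There is no circle: one chooses $C_1,C_3$, then $C_2$, then $\mu_0$. Combining $(\mathrm c)_i$ with (12.3), uniformly in $J\ge i$,
$$\|\varphi^{(J)}(t_i)\|\le e^{C_2m_i}/Y_i. \tag{12.6}$$

**Step 5: the observed cost is bounded uniformly in $J$.** Cover $[0,t_J]$ by the intervals, $j_0\le i\le J$,
$$A_i=[t_{i-1}+h_{i-1},\,t_i-\tfrac1{m_i}],\qquad B_i=[t_i-\tfrac1{m_i},\,t_i+h_i],$$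
with $A_{j_0}=[0,t_{j_0}-\frac1{m_{j_0}}]$ and $B_J=[t_J-\frac1{m_J},t_J]$. We claim that
$$S(\varphi(t))(r)\le e^{C_4m_i}\,r^{m_i}/Y_i\qquad\text{on }A_i\cup B_i. \tag{12.7}$$

- On $A_i$: $a=0$ on $[t,t_i]$ and $\varphi\in V_{m_i}^+$ there. By (8.8), $S(\varphi(t))\le C\sqrt{m_i}\,r^{m_i}\|\varphi(t+\frac1{m_i})\|\le C\sqrt{m_i}\,r^{m_i}\|\varphi(t_i)\|$; use (12.6).
- On $B_i$ with $i<J$: by (8.8) with $M=3m_i$, $(\mathrm d)_i$, (12.4) and (12.3), $S(\varphi(t_i+h_i))\le C\sqrt{3m_i}\,r^{3m_i}\|\varphi(t_i')\|\le e^{Cm_i}\Psi_ir^{m_i}\le e^{Cm_i}r^{m_i}/Y_i$. Only the $i$-th term of $a$ is active on $B_i$, whose length is at most $2$, so (8.9) with $M=m_i$ and $\beta=e^{-m_i}\theta_ir^{2m_i}$ extends the bound to $B_i$.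
- On $B_J$: $a=0$ and $S(\varphi(t_J))=\kappa_Ju_{m_J}\le Y_J^{-1}e^{Cm_J}r^{m_J}$ by (12.3) and (8.4b); apply (8.9) with $\beta=0$.

Since $|\varphi|\le S(\varphi)$, on $A_i\cup B_i$
$$\|\chi_\omega\varphi^{(J)}(t)\|\le\sqrt\pi\,e^{C_4m_i}\varepsilon^{m_i}/Y_i=\sqrt\pi\,e^{(C_4+C_6/2-0.2\mu)m_i}\le2e^{-0.1\mu m_i}$$
for $\mu\ge\mu_0$; this is the gap between $4.7$ and $4.5$. Hence
$$\sup_J\int_0^{t_J}\|\chi_\omega\varphi^{(J)}\|\,dt\le2T<\infty. \tag{12.8}$$

## 13. The limit $J\to\infty$ and the end of the proof of Theorem 1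

We extract from the $\varphi^{(J)}$ an element of $Y_T$ that keeps the pairing. By (12.6), for each fixed $i\ge j_0$ the sequence $\varphi^{(J)}(t_i)$, $J\ge i$, is bounded in $L^2(\Omega)$. By a diagonal argument, along a subsequence $\varphi^{(J)}(t_i)\rightharpoonup\varphi_i$ weakly for every $i\ge j_0$. The backward evolution operators, from time $t_i$ to an earlier time $t$, are bounded and linear, hence weakly continuous. So the $\varphi_i$ are consistent: evolving $\varphi_{i+1}$ back to $t_i$ gives $\varphi_i$. They define $\varphi\in C([0,T);L^2(\Omega))$, a solution on each $[0,t]$ with $t<T$, and $\varphi^{(J)}(t)\rightharpoonup\varphi(t)$ for every $t<T$. By weak lower semicontinuity $\|\chi_\omega\varphi(t)\|\le\liminf_J\|\chi_\omega\varphi^{(J)}(t)\|$, and Fatou's lemma with (12.8) gives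
$$\int_0^T\|\chi_\omega\varphi\|\,dt\le\liminf_J\int_0^{t_J}\|\chi_\omega\varphi^{(J)}\|\,dt\le2T .$$
So $\varphi\in Y_T$. In (12.2) at $t=t_i$ the function $y(t_i)$ is fixed, so the identity passes to the weak limit:
$$\langle y(t_i),\varphi(t_i)\rangle=1\qquad\text{for all }i\ge j_0. \tag{13.1}$$

Now Proposition 4 applies with $t_0=t_{j_0}$: $v$ is bounded by Step 4 of Section 11, $y(t_i)\to0$ by (11.1), and $\varphi\in Y_T$ satisfies (13.1). Hence $X_T\ne Y_T$ for the potential (10.1), which by Section 10 is smooth, vanishes for $t\ge T$, satisfies $|a|\le e^{-\mu/(T-t)}$, and is as small as we like in any prescribed $C^k$ norm. $\blacksquare$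

Consequently $X_T=Y_T$ does not hold for every $a\in L^\infty(\Omega\times\mathbb R^+)$: for the unit disc, a sufficiently small concentric disc $\omega$ and every $T>0$, there is such an $a$ with $\iota(X_T)\subsetneq Y_T$.
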